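\title{The Bishop--Phelps--Bollob\'as property for operators does not pass to compact operators}

\begin{abstract}
We construct separable Banach spaces $X$ and $Y$, over $\mathbb{R}$ and over $\mathbb{C}$, such that the pair $(X,Y)$ has the Bishop--Phelps--Bollob\'as property for operators and fails it for compact operators. The unit ball of $X$ has a flat face with center $\xi_0$. The space $Y$ is normed so that an operator that is close to a certain compact operator $T$ and attains its norm at distance less than one from $\xi_0$ must contain an approximate lift of a fixed compact operator through a map defined on an $\ell_1$-sum of finite-dimensional spaces. Bounded lifts exist. Compact ones do not, because the fixed operator is built from a compact operator that is not a limit of finite-rank operators. We also give an approximation property of $X$, enjoyed by $c_0$-sums of finite-dimensional spaces, under which the property for operators does imply the property for compact operators.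
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb{K}$ is $\mathbb{R}$ or $\mathbb{C}$, fixed once and for all, and all Banach spaces are over $\mathbb{K}$. We write $B_X$, $S_X$ and $X^*$ for the closed unit ball, the unit sphere and the dual of $X$. We write $\mathcal{L}(X,Y)$, $\mathcal{K}(X,Y)$ and $\mathcal{F}(X,Y)$ for the bounded, the compact and the finite-rank linear operators from $X$ to $Y$, and $I$ for the identity. For $f\in X^*$ and $y\in Y$ the operator $x\mapsto f(x)y$ is denoted $f\otimes y$. An operator $T$ \emph{attains its norm at} $x\in S_X$ if $\|Tx\|=\|T\|$. The sums $X\oplus_\infty Y$ and $X\oplus_4Y$ carry the norms $\max\{\|x\|,\|y\|\}$ and $(\|x\|^4+\|y\|^4)^{1/4}$. The sum $(\bigoplus_iX_i)_{\ell_1}$ consists of the families $(x_i)$ with $\sum_i\|x_i\|<\infty$, normed by this sum, and $(\bigoplus_iX_i)_{c_0}$ consists of the families with $\|x_i\|\to0$, normed by $\sup_i\|x_i\|$.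

A functional that almost attains its norm at a point can be moved slightly, together with the point, so that it attains its norm exactly. This is Bollob\'as' theorem.

\begin{theorem}[Bollob\'as \cite{Bollobas}]\label{thm:bollobas}
Let $X$ be a Banach space, $0<\varepsilon<\frac12$, $f\in S_{X^*}$ and $x\in S_X$ with $|1-f(x)|\le\varepsilon^2/2$. Then there are $f'\in S_{X^*}$ and $x'\in S_X$ with $f'(x')=1$, $\|f-f'\|\le\varepsilon$ and $\|x-x'\|<\varepsilon+\varepsilon^2$.
\end{theorem}

The same statement for operators between two given spaces is a property of the pair.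

\begin{definition}\label{def:bpbp}
A pair $(X,Y)$ of Banach spaces has the \emph{Bishop--Phelps--Bollob\'as property for operators} (BPBp) if for every $\varepsilon>0$ there is $\eta(\varepsilon)>0$ such that, whenever $T\in\mathcal{L}(X,Y)$ with $\|T\|=1$ and $x\in S_X$ satisfy $\|Tx\|>1-\eta(\varepsilon)$, there are $S\in\mathcal{L}(X,Y)$ and $x'\in S_X$ with
\[
\|S\|=\|Sx'\|=1,\qquad \|x'-x\|<\varepsilon,\qquad \|S-T\|<\varepsilon .
\]
The pair has the \emph{BPBp for compact operators} if the same holds with $\mathcal{K}(X,Y)$ in place of $\mathcal{L}(X,Y)$, so that both $T$ and $S$ are compact.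
\end{definition}

It suffices to find $\eta(\varepsilon)$ for $\varepsilon<1$, since $\eta(\frac12)$ serves for all larger $\varepsilon$. The compact version has fewer operators $T$ to correct and fewer operators $S$ to correct them with, so neither property implies the other formally. If $X$ or $Y$ is finite-dimensional, every operator is compact and the two properties coincide; for $Y=\mathbb{K}$ both hold by Theorem~\ref{thm:bollobas} (see Lemma~\ref{lem:bollobas}). The implication from the compact version to the classical one is known to fail in general. The question about the other implication was posed in \cite{Problem}: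

\begin{quote}
\emph{If $(X,Y)$ has the BPBp for operators, must it have the BPBp for compact operators?}
\end{quote}

One would guess that the answer is yes. Given a compact $T$, the BPBp supplies a norm-attaining $S$ close to $T$. The noncompact part of $S$ looks superfluous, and one tries to remove it by passing to $SP$, where $P$ is a finite-rank contraction on $X$ that fixes the point where the norm is attained and satisfies $TP\approx T$. Theorem~\ref{thm:positive} below makes this argument precise. In general, however, the noncompact part cannot be removed, and the answer is no.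

\begin{theorem}\label{thm:main}
There are separable Banach spaces $X,Y$ over $\mathbb{K}$ and a point $\xi_0\in S_X$ such that
\begin{enumerate}
\item[(1)] $(X,Y)$ has the BPBp for operators;
\item[(2)] for all $\varepsilon\in(0,\frac12)$ and $\eta>0$ there is a compact operator $T:X\to Y$ with $\|T\|=1$ and $\|T\xi_0\|>1-\eta$ such that no compact operator $S$ with $\|S\|=1$ and $\|S-T\|<\varepsilon$ attains its norm at a point $\xi\in S_X$ with $\|\xi-\xi_0\|<1$.
\end{enumerate}
In particular, $(X,Y)$ fails the BPBp for compact operators.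
\end{theorem}

The last sentence follows from (2) with $\varepsilon=\frac14$: no number $\eta(\frac14)$ can work at the point $\xi_0$.

\begin{theorem}\label{thm:positive}
Suppose that $X$ has a net $(P_\alpha)$ of finite-rank operators with $\|P_\alpha\|\le1$ such that
\begin{enumerate}
\item[(i)] $P_\alpha^*f\to f$ in norm for every $f\in X^*$;
\item[(ii)] whenever $0\ne f\in X^*$ attains its norm at $u\in S_X$ and $\delta>0$, there are arbitrarily large $\alpha$ and $u'\in S_X$ with $\|u'-u\|<\delta$, $P_\alpha u'=u'$ and $f(u')=f(u)$.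
\end{enumerate}
Then for every Banach space $Y$, the BPBp for operators for $(X,Y)$ implies the BPBp for compact operators. This applies to $c_0$-sums of finite-dimensional spaces, in particular to $c_0(\Gamma)$. Hypothesis \emph{(i)} cannot be weakened to $P_\alpha\to I$ strongly: the space $X$ of Theorem~\ref{thm:main} satisfies this weaker condition together with \emph{(ii)}.
\end{theorem}

In (ii), ``arbitrarily large'' means that for every $\alpha_0$ such an $\alpha$ and $u'$ exist with $\alpha\ge\alpha_0$; strong convergence means $P_\alpha x\to x$ in norm for every $x\in X$.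

We prove Theorem~\ref{thm:positive} first, in Section~\ref{sec:positive}, since it shows what a counterexample has to avoid. Section~\ref{sec:model} presents the mechanism of the counterexample in dimension three and lists what is needed to run it in infinite dimensions. These ingredients are supplied in Sections~\ref{sec:davie}--\ref{sec:range}, and Section~\ref{sec:failure} completes the proof of Theorem~\ref{thm:main}.

\section{Compression by finite-rank contractions}\label{sec:positive}

The following standard fact is used here and in Section~\ref{sec:lifts}.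

\begin{lemma}\label{lem:uniform}
Let $(\Pi_\alpha)$ be a net of operators on a Banach space $W$ with $\|\Pi_\alpha\|\le1$ and $\Pi_\alpha\to I$ strongly. Then $\|\Pi_\alpha K-K\|\to0$ for every compact operator $K$ into $W$.
\end{lemma}

\begin{proof}
Given $\delta>0$, cover the image of the unit ball under $K$ by balls of radius $\delta$ with centers $w_1,\dots,w_m$. Then $\|\Pi_\alpha K-K\|\le2\delta+\max_i\|\Pi_\alpha w_i-w_i\|$.
\end{proof}

\begin{proof}[Proof of the implication in Theorem~\ref{thm:positive}]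
Let $(X,Y)$ have the BPBp with function $\eta$. Let $T\in\mathcal{K}(X,Y)$, $\|T\|=1$, $x\in S_X$ and $\|Tx\|>1-\eta(\varepsilon/2)$. Take $S\in\mathcal{L}(X,Y)$ and $u\in S_X$ with $\|S\|=\|Su\|=1$, $\|u-x\|<\varepsilon/2$ and $\|S-T\|<\varepsilon/2$. Choose $y^*\in S_{Y^*}$ with $y^*(Su)=1$. The functional $f=y^*\circ S$ has norm one and $f(u)=1$.

By Schauder's theorem the adjoint $T^*$ of the compact operator $T$ is compact. By (i) and Lemma~\ref{lem:uniform}, applied to the net $(P_\alpha^*)$ on $X^*$,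
\[
\|TP_\alpha-T\|=\|P_\alpha^*T^*-T^*\|\to0 .
\]
By (ii) there are $\alpha$ and $u'\in S_X$ with $\|TP_\alpha-T\|<\varepsilon/2$, $\|u'-u\|<\varepsilon/2$, $P_\alpha u'=u'$ and $f(u')=1$. The operator $SP_\alpha$ has finite rank and $\|SP_\alpha\|\le1$. Moreover $\|SP_\alpha u'\|=\|Su'\|\ge|f(u')|=1$, so $SP_\alpha$ has norm one and attains it at $u'$. Finally $\|u'-x\|<\varepsilon$ and $\|SP_\alpha-T\|\le\|(S-T)P_\alpha\|+\|TP_\alpha-T\|<\varepsilon$.
\end{proof}

Thus (i) keeps $SP_\alpha$ close to $T$, while (ii) and the bound $\|P_\alpha\|\le1$ keep the norm attained. The remaining assertions of Theorem~\ref{thm:positive} follow from the next two lemmas.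

\begin{lemma}\label{lem:c0}
Let $X=(\bigoplus_iX_i)_{c_0}$ with $\dim X_i<\infty$. The projections $P_\alpha$ onto finite sets $\alpha$ of coordinates, ordered by inclusion, satisfy \emph{(i)} and \emph{(ii)}.
\end{lemma}

\begin{proof}
Here $X^*=(\bigoplus_iX_i^*)_{\ell_1}$ and $P_\alpha^*$ is the truncation to $\alpha$, which gives (i). Let $0\ne f=(f_i)$ attain its norm at $u=(u_i)\in S_X$. Then $\sum_i\|f_i\|=|f(u)|\le\sum_i\|f_i\|\|u_i\|$, so $\|u_i\|=1$ whenever $f_i\ne0$. As $\|u_i\|\to0$, the set $\alpha_1=\{i:f_i\ne0\}$ is finite, and it is not empty. For all large $\alpha\supset\alpha_1$ the vector $u'=P_\alpha u$ satisfies $\|u'-u\|<\delta$, $\|u'\|=1$, $P_\alpha u'=u'$ and $f(u')=f(u)$.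
\end{proof}

\begin{lemma}\label{lem:l1proj}
Let $F_1,F_2,\dots$ be nonzero finite-dimensional spaces and $X=\mathbb{K}\oplus_\infty(\bigoplus_nF_n)_{\ell_1}$. The finite-rank projections $P_N(a,x)=(a,(x_1,\dots,x_N,0,\dots))$ have norm one, converge strongly to $I$, and satisfy \emph{(ii)}.
\end{lemma}

\begin{proof}
Only (ii) needs an argument. A functional has the form $f(a,x)=\phi a+\sum_nf_n(x_n)$ with $\phi\in\mathbb{K}$, $f_n\in F_n^*$, and $\|f\|=|\phi|+s$ where $s=\sup_n\|f_n\|$. Let $f\ne0$ attain its norm at $u=(a,x)$. After multiplying $f$ by a unimodular scalar, $f(u)=|\phi|+s$. Since $\operatorname{Re}\phi a\le|\phi|$ and $\operatorname{Re}f_n(x_n)\le|f_n(x_n)|\le s\|x_n\|$ with $\sum_n\|x_n\|\le1$, all these inequalities between real parts and bounds are equalities, and $f_n(x_n)=s\|x_n\|$ for all $n$.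

If $x=0$, take $u'=u$. Otherwise let $\bar x=(x_1,\dots,x_N,0,\dots)$, which is nonzero for large $N$, and $u'=(a,\|x\|\,\bar x/\|\bar x\|)$. Then $\|u'\|=\max\{|a|,\|x\|\}=1$, $P_Nu'=u'$, $u'\to u$ as $N\to\infty$, and
\[
f(u')=\phi a+\frac{\|x\|}{\|\bar x\|}\sum_{n\le N}s\|x_n\|=\phi a+s\|x\|=f(u).\qedhere
\]
\end{proof}

The domain in Theorem~\ref{thm:main} has the form in Lemma~\ref{lem:l1proj} (see \eqref{eq:spaces}), so the last assertion of Theorem~\ref{thm:positive} follows once Theorem~\ref{thm:main} is proved. These projections do not satisfy (i): if $\|f_n\|=1$ for all $n$, then $\|P_N^*f-f\|=1$ for all $N$.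

\section{The mechanism in dimension three}\label{sec:model}

A counterexample must force every admissible correction $S$ to contain a definite object that exists among bounded operators and not among compact ones. Exact norm attainment can force an exact equation on $S$ when the ball of the domain is flat and the ball of the range is not. Recall that $U$ is \emph{strictly convex} if $\|u\|=1$ and $u\pm w\in B_U$ imply $w=0$. The space $\ell_4$ and its subspaces are strictly convex (Lemma~\ref{lem:l4}(a)).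

\begin{lemma}[Flatness]\label{lem:flat}
Let $Z$ be a Banach space, $X=\mathbb{K}\oplus_\infty Z$, and let $U$ be strictly convex. If $S\in\mathcal{L}(X,U)$ satisfies $\|S\|\le1=\|S(a,x)\|$ for some $(a,x)\in S_X$ with $\|x\|<1$, then $S(0,z)=0$ for all $z\in Z$.
\end{lemma}

\begin{proof}
For $\|z\|\le1-\|x\|$ we have $(a,x\pm z)\in B_X$, so $S(a,x)\pm S(0,z)\in B_U$ and $S(0,z)=0$. The rest is homogeneity.
\end{proof}

Every $(a,x)$ with $\|(a,x)-(1,0)\|<1$ has $\|x\|<1$; this is the origin of the distance $1$ in Theorem~\ref{thm:main}(2). The next example shows how to turn the equation $S(0,\cdot)=0$ into a lifting problem.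

\begin{example}\label{ex:model}
Let $X=\mathbb{K}\oplus_\infty\mathbb{K}$ and $\lambda\in(0,1]$. Give $\mathbb{K}^3$ the norm
\[
\|(b,v,c)\|=\max\Big\{\tfrac\lambda8|v|,\ |c|,\ \big(|b|^4+\lambda^4|c-v|^4\big)^{1/4}\Big\}.
\]
Let $R(a,x)=(a,0,x/2)$. Its norm is $\nu=(1+\lambda^4/16)^{1/4}\le1+\lambda^4/64$, and $T=R/\nu$ satisfies $\|T(1,0)\|=1/\nu$, which tends to $1$ as $\lambda\to0$.

Let $S=(b,v,c)$ have norm one, let $\varepsilon_0=\|S-T\|<\frac12$, and suppose that $S$ attains its norm at a point $(a,x)$ with $|x|<1$. On $B_X$ we have $\frac\lambda8|v|\le\varepsilon_0<1$ and $|c|\le\frac12+\varepsilon_0<1$, so the norm is attained in the third term. Lemma~\ref{lem:flat}, applied to the map $(b,\lambda(c-v))$ into $\mathbb{K}\oplus_4\mathbb{K}$, gives $v(0,1)=c(0,1)$. On the other hand $|c(0,1)-\frac1{2\nu}|\le\varepsilon_0$. Hence $v(0,1)$ is within $\varepsilon_0$ of $\frac1{2\nu}$, although the $v$-component of $T$ is zero.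

Such a large change of $v$ is cheap. The operator $S(a,x)=(a,x/2,x/2)$ has norm one, attains it at $(1,0)$, and
\[
\|S-T\|\le\|S-R\|+\|R-T\|=\|(0,\tfrac12,0)\|+(\nu-1)\le\tfrac\lambda2+\tfrac{\lambda^4}{64}.
\]
If, however, the operators are not allowed to use the coordinate $v$, that is, if $v=0$, then $c(0,1)=0$, and no $S$ with $\|S-T\|<\frac1{2\nu}$ attains its norm at a point with $|x|<1$.
\end{example}

In the construction, $x$ runs through a space $Z$, the coordinates $v$ and $c$ run through spaces $V$ and $Q$, the difference $c-v$ becomes $c-qv$ for an operator $q:V\to Q$, and $x/2$ becomes $g_0x$ for a compact operator $g_0:Z\to Q$. The equation forced by flatness then reads $qv=c\approx g_0$ on $Z$, so $v$ is an approximate lift of $g_0$ through $q$. Compactness of $S$ will play the part of the prohibition $v=0$. Three things are needed.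
\begin{enumerate}
\item[(A)] Every bounded operator from $X=\mathbb{K}\oplus_\infty Z$ to $Q$ lifts through $q$ with control of the norm, while $g_0$ stays far from all operators $qW$ with $W:Z\to V$ compact. We take for $V$ an $\ell_1$-sum of finite-dimensional spaces, so that compact operators into $V$ are limits of finite-rank operators, and build $g_0$ from a compact operator that is not such a limit (Sections~\ref{sec:davie} and~\ref{sec:lifts}).
\item[(B)] The pair $(X,U)$ with $U=\mathbb{K}\oplus_4Q$ has the BPBp. This handles the operators that almost attain their norm in the third term, and it is the longest part of the proof (Section~\ref{sec:XU}).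
\item[(C)] The operators that almost attain their norm in the terms $\frac\lambda8\|v\|$ or $\|c\|$ have to be corrected too, and all small $\lambda$ have to occur in one space, because $\|T(1,0)\|\to1$ only as $\lambda\to0$ (Section~\ref{sec:range}).
\end{enumerate}

\section{A compact operator that is not a limit of finite-rank operators}\label{sec:davie}

Requirement (B) restricts the geometry of the spaces between which the operator acts: the proof needs a range inside $\ell_4$ and a domain that is uniformly convex with a quadratic estimate. The goal of this section is therefore the following statement.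

\begin{proposition}\label{prop:nonapprox}
There are a closed subspace $Q\subset\ell_4$, a separable Banach space $E$ with
\begin{equation}\label{eq:convex}
\Big\|\frac{x+y}2\Big\|\le1-\kappa\|x-y\|^2\quad(x,y\in B_E),\qquad\kappa=\tfrac1{88},
\end{equation}
and a compact operator $T_*:E\to Q$ that is not in the norm closure of $\mathcal{F}(E,Q)$.
\end{proposition}

To separate $T_*$ from the finite-rank operators we need a bounded functional on $\mathcal{L}(E,Q)$ that vanishes on rank-one operators and not at $T_*$. It will be a weighted trace. Both $T_*$ and the functional come from a matrix $A$ with $A^2=0$, nonzero trace and rapidly decaying rows: the first property gives the vanishing, the second the nonvanishing, and the third the boundedness. In this section $C$ denotes finite constants whose value may change from line to line.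

\subsection{A matrix with square zero and nonzero trace}

\begin{lemma}[after Davie]\label{lem:matrix}
There is a matrix $A=(a_{ij})_{i,j\in\mathbb{N}}$ over $\mathbb{K}$ with finitely supported rows and columns such that $A^2=0$, $\sum_i|a_{ii}|<\infty$, $\sum_ia_{ii}\ne0$, and $\sum_i\alpha_i^s<\infty$ for all $s>\frac23$, where $\alpha_i=\max_j|a_{ij}|$.
\end{lemma}

A finite matrix with square zero has trace zero. The matrix $A$ will be an infinite sum of such matrices, arranged in overlapping blocks. The $k$-th term contributes $-1$ to the trace of block $k$ and $+1$ to the trace of block $k+1$, so that everything cancels except the first $-1$. Random choices make the entries small.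

We use two standard tools. The first is Hoeffding's inequality: a sum of $N$ independent real mean-zero random variables with values in $[-c,c]$ has modulus at least $s$ with probability at most $2e^{-s^2/(2Nc^2)}$. Applied to real and imaginary parts with $s=t/\sqrt2$, it shows that a sum of $N$ independent complex mean-zero variables of modulus at most $c$ has modulus at least $t$ with probability at most $4e^{-t^2/(4Nc^2)}$. The second is that a cyclic group $G$ of order $m$, written additively, has exactly $m$ characters, that is, homomorphisms $\chi$ into the unit circle; they satisfy $\overline{\chi(g)}\chi(h)=\chi(h-g)$, and $\sum_g\chi(g)\overline{\chi'(g)}$ equals $m$ if $\chi=\chi'$ and $0$ otherwise.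

\begin{proof}
Let first $\mathbb{K}=\mathbb{C}$. For $k\ge0$ let $G_k$ be the cyclic group of order $3\cdot2^k$.

\emph{Splitting the characters.} Fix $k$, put $n=2^k$, and group the $3n$ characters of $G_k$ into $n$ triples. In each triple choose one character $\sigma$, uniformly and independently of the other triples, and call the other two $\tau,\tau'$. For fixed $g\in G_k$ the variable $2\sigma(g)-\tau(g)-\tau'(g)$ has modulus at most $4$. It equals $3\sigma(g)$ minus the sum of the three values, so it has mean zero. The sum of these $n$ variables therefore has modulus at least $t$ with probability at most $4e^{-t^2/(64n)}$. For $t^2=64n\log(13n)$ this is $4/(13n)$, and the probability that the bound $t$ is exceeded at one of the $3n$ elements $g$ is at most $\frac{12}{13}<1$. Hence the characters of $G_k$ can be listed as $\sigma^k_1,\dots,\sigma^k_{2^k},\tau^k_1,\dots,\tau^k_{2^{k+1}}$ in such a way that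
\begin{equation}\label{eq:split}
\Big|2\sum_j\sigma_j^k(g)-\sum_j\tau_j^k(g)\Big|\le C\sqrt{k+1}\;2^{k/2}\qquad(g\in G_k).
\end{equation}

\emph{Choosing signs.} Fix these lists for all $k$. There are $m=2^{k+1}$ characters $\tau^k_j$ and the same number of characters $\sigma_j^{k+1}$. For independent random signs $\theta_j=\pm1$ and fixed $(g,h)\in G_k\times G_{k+1}$, the sum $\sum_{j\le m}\theta_j\overline{\tau_j^k(g)}\sigma_j^{k+1}(h)$ has modulus at least $t$ with probability at most $4e^{-t^2/(4m)}$. For $t^2=4m\log(37m^2)$ this is $4/(37m^2)$. There are fewer than $9m^2$ pairs $(g,h)$ and $\frac{36}{37}<1$, so there are signs $\theta_j^{k+1}$ with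
\begin{equation}\label{eq:signs}
\Big|\sum_{j\le2^{k+1}}\theta_j^{k+1}\,\overline{\tau_j^k(g)}\,\sigma_j^{k+1}(h)\Big|\le C\sqrt{k+1}\;2^{k/2}\qquad(g\in G_k,\ h\in G_{k+1}).
\end{equation}

\emph{The matrix.} For $k\ge1$ let $\mathsf{S}_k$ be the matrix with $2^k$ rows, columns indexed by $G_k$, and entries $(3\cdot2^k)^{-1/2}\theta_j^k\sigma_j^k(g)$. For $k\ge0$ let $\mathsf{T}_k$ be the matrix with $2^{k+1}$ rows, columns indexed by $G_k$, and entries $(3\cdot2^k)^{-1/2}\tau_j^k(g)$. Orthogonality of characters gives $\mathsf{S}_k\mathsf{S}_k^*=I$, $\mathsf{T}_k\mathsf{T}_k^*=I$, $\mathsf{S}_k\mathsf{T}_k^*=0$ and $\mathsf{T}_k\mathsf{S}_k^*=0$. Let $L_k$ and $M_k$ be the matrices with $2^{k+1}$ rows and columns indexed by $\bigsqcup_lG_l$ that vanish outside the columns $G_k\sqcup G_{k+1}$ and are given there by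
\[
L_k=(\mathsf{T}_k\mid\mathsf{S}_{k+1}),\qquad M_k=(-\mathsf{T}_k\mid\mathsf{S}_{k+1}),
\]
and put $A=\sum_{k\ge0}2^{-k-1}L_k^*M_k$. The $k$-th term is supported in the rows and columns $G_k\sqcup G_{k+1}$, so $A$ is block tridiagonal, with blocks
\begin{gather*}
A_{00}=-\tfrac12\mathsf{T}_0^*\mathsf{T}_0,\qquad A_{kk}=2^{-k}\mathsf{S}_k^*\mathsf{S}_k-2^{-k-1}\mathsf{T}_k^*\mathsf{T}_k\quad(k\ge1),\\
A_{k,k+1}=2^{-k-1}\mathsf{T}_k^*\mathsf{S}_{k+1},\qquad A_{k+1,k}=-A_{k,k+1}^*.
\end{gather*}
We enumerate $\bigsqcup_kG_k$ by $\mathbb{N}$. Rows and columns of $A$ are finitely supported.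

\emph{The square.} We have $M_kL_l^*=0$ for all $k,l$. Indeed $M_kL_k^*=-\mathsf{T}_k\mathsf{T}_k^*+\mathsf{S}_{k+1}\mathsf{S}_{k+1}^*=0$, $M_kL_{k+1}^*=\mathsf{S}_{k+1}\mathsf{T}_{k+1}^*=0$, $M_kL_{k-1}^*=-\mathsf{T}_k\mathsf{S}_k^*=0$, and for $|k-l|\ge2$ the columns are disjoint. Hence $A^2=\sum_{k,l}2^{-k-l-2}L_k^*(M_kL_l^*)M_l=0$, each entry being a finite sum.

\emph{The entries.} For $k\ge1$ the $(g,h)$ entry of $A_{kk}$ is
\[
(3\cdot2^k)^{-1}2^{-k-1}\Big[2\sum_j\sigma_j^k(h-g)-\sum_j\tau_j^k(h-g)\Big].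
\]
By \eqref{eq:split} its modulus is at most $C\sqrt{k+1}\,2^{-3k/2}$, and for $g=h$ the bracket is $2\cdot2^k-2^{k+1}=0$. The three diagonal entries of $A_{00}$ equal $-\frac12\cdot\frac23$. So the diagonal of $A$ is finitely supported with sum $-1$. The $(g,h)$ entry of $A_{k,k+1}$ is $2^{-k-1}(3\cdot2^k)^{-1/2}(3\cdot2^{k+1})^{-1/2}$ times the sum in \eqref{eq:signs}, so its modulus is at most $C2^{-2k}\sqrt{k+1}\,2^{k/2}=C\sqrt{k+1}\,2^{-3k/2}$, and the same bound holds for $A_{k+1,k}$. A row indexed by $G_k$ meets only $A_{k,k-1}$, $A_{kk}$ and $A_{k,k+1}$, so all its entries are at most $C\sqrt{k+1}\,2^{-3k/2}$. Therefore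
\[
\sum_i\alpha_i^s\le C^s\sum_{k\ge0}3\cdot2^k(k+1)^{s/2}2^{-3ks/2}<\infty\qquad\text{for }s>\tfrac23 .
\]

For $\mathbb{K}=\mathbb{R}$ replace each entry $x+iy$ by the block $\left(\begin{smallmatrix}x&-y\\y&x\end{smallmatrix}\right)$. This substitution is additive and multiplicative, so the square remains zero. The new entries are bounded by the moduli of the old ones and each row is doubled, so the summability persists. The diagonal now has sum $-2$.
\end{proof}

\subsection{Quadratic convexity of $\ell_p$}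

The space $E$ will be a quotient of $\ell_p$ with $p<2$, and \eqref{eq:convex} comes from the following inequality, which is due to Ball, Carlen and Lieb. We include a proof.

\begin{lemma}\label{lem:bcl}
For $1<p<2$ and $x,y\in\ell_p$,
\[
\tfrac12\big(\|x+y\|^2+\|x-y\|^2\big)\ge\|x\|^2+(p-1)\|y\|^2 .
\]
\end{lemma}

\begin{proof}
Real $\ell_p$ is contained isometrically in complex $\ell_p$, so we may work over $\mathbb{C}$. By density and continuity we may take $x,y\in\mathbb{C}^m$ such that $w_i(t)=x_i+ty_i\ne0$ for all $i\le m$ and $t\in[-1,1]$. Put $N(t)=\sum_i|w_i(t)|^p$ and $\psi(t)=N(t)^{2/p}=\|x+ty\|^2$. Differentiating $|w_i|^p=(|w_i|^2)^{p/2}$ twice and using $p-2<0$ and $|\operatorname{Re}\overline{w_i}y_i|\le|w_i||y_i|$, we get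
\[
N''=\sum_i\Big[p|w_i|^{p-2}|y_i|^2+p(p-2)|w_i|^{p-4}(\operatorname{Re}\overline{w_i}y_i)^2\Big]\ge p(p-1)\sum_i|w_i|^{p-2}|y_i|^2 .
\]
H\"older's inequality with exponents $\frac2p$ and $\frac2{2-p}$ gives
\[
\|y\|^p=\sum_i\big(|w_i|^{p-2}|y_i|^2\big)^{p/2}|w_i|^{p(2-p)/2}\le\Big(\sum_i|w_i|^{p-2}|y_i|^2\Big)^{p/2}N^{(2-p)/2},
\]
that is, $\sum_i|w_i|^{p-2}|y_i|^2\ge\|y\|^2N^{1-2/p}$. Hence
\[
\psi''=\tfrac2p\big(\tfrac2p-1\big)N^{2/p-2}(N')^2+\tfrac2pN^{2/p-1}N''\ge2(p-1)\|y\|^2 .
\]
So $\psi(t)-(p-1)\|y\|^2t^2$ is convex on $[-1,1]$, and its value at $0$ is at most the mean of its values at $\pm1$. This is the assertion.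
\end{proof}

\subsection{Proof of Proposition~\ref{prop:nonapprox}}

Let $A$ and $\alpha_i$ be as in Lemma~\ref{lem:matrix} and put $\beta_i=\max\{\alpha_i,2^{-i}\}>0$. Then $\sum_i\beta_i^s<\infty$ for $s>\frac23$. We rescale the columns of $A$ by $\beta_j^{1/5}$ and its rows by $\beta_i^{-14/15}$, and take $p=\frac{12}{11}$, with conjugate exponent $12$. These numbers are chosen so that the three exponents $4\cdot\frac15$, $12\,(1-\frac{14}{15})$ and $\frac{14}{15}-\frac15$ that occur below all exceed $\frac23$.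

\emph{The spaces and the operator.} Let $y_i=(a_{ij}\beta_j^{1/5})_j$. Then $\|y_i\|_4\le\alpha_i(\sum_j\beta_j^{4/5})^{1/4}\le C\beta_i$. Let $Q$ be the closed linear span of the $y_i$ in $\ell_4$. Let $(e_i)$ be the unit vector basis of $\ell_p$ and define $\widehat T_*:\ell_p\to Q$ by $\widehat T_*e_i=\beta_i^{-14/15}y_i$. Since $\sum_i\|\widehat T_*e_i\|^{12}\le C\sum_i\beta_i^{4/5}<\infty$, H\"older's inequality shows that $\widehat T_*$ is bounded and that it differs from its restriction to the first $m$ coordinates by at most $(\sum_{i>m}\|\widehat T_*e_i\|^{12})^{1/12}\to0$. So $\widehat T_*$ is compact, and it is a limit of finite-rank operators. To destroy this approximability we pass to the quotient by the kernel. Let $E=\ell_p/\ker\widehat T_*$ with quotient map $\pi$, and let $T_*:E\to Q$ be the injective operator with $T_*\pi=\widehat T_*$. The space $E$ is separable, and $T_*$ is compact because it maps the open unit ball of $E$ into $\widehat T_*(B_{\ell_p})$.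

\emph{The inequality \eqref{eq:convex}.} Let $x,y\in B_E$ and $\rho>0$, and choose $\hat x,\hat y\in\ell_p$ of norm at most $1+\rho$ with $\pi\hat x=x$, $\pi\hat y=y$. Lemma~\ref{lem:bcl}, applied to $\frac{\hat x+\hat y}2$ and $\frac{\hat x-\hat y}2$, gives
\[
\Big\|\frac{x+y}2\Big\|^2\le\Big\|\frac{\hat x+\hat y}2\Big\|^2\le(1+\rho)^2-(p-1)\Big\|\frac{\hat x-\hat y}2\Big\|^2\le(1+\rho)^2-\frac{p-1}4\|x-y\|^2 .
\]
Let $\rho\to0$ and use $\sqrt{1-s}\le1-\frac s2$. This yields \eqref{eq:convex} with $\kappa=\frac{p-1}8=\frac1{88}$.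

\emph{The separating functional.} For $S\in\mathcal{L}(E,Q)$ let
\[
\Theta(S)=\sum_i\beta_i^{11/15}\,(S\pi e_i)(i),
\]
where $y(i)$ is the $i$-th coordinate of $y\in\ell_4$. Since $\frac{11}{15}>\frac23$, we have $|\Theta(S)|\le\|S\|\sum_i\beta_i^{11/15}<\infty$, so $\Theta$ is a bounded functional. As $(T_*\pi e_i)(i)=\beta_i^{-14/15}a_{ii}\beta_i^{1/5}=\beta_i^{-11/15}a_{ii}$, we get $\Theta(T_*)=\sum_ia_{ii}\ne0$. For $f\in E^*$ and $y\in Q$ we have $\Theta(f\otimes y)=f(\Xi y)$, where $\Xi:Q\to E$ is the bounded operator $\Xi y=\sum_i\beta_i^{11/15}y(i)\,\pi e_i$. Now $T_*\Xi y=\sum_i\beta_i^{-1/5}y(i)\,y_i$. For $y=y_k$ this is $\sum_ia_{ki}y_i$, whose $j$-th coordinate is $\sum_ia_{ki}a_{ij}\beta_j^{1/5}=0$ because $A^2=0$. Thus $T_*\Xi$ vanishes on the $y_k$, hence on $Q$. Since $T_*$ is injective, $\Xi=0$; this is the step for which the quotient was taken. So $\Theta$ vanishes on rank-one operators, hence on the closure of $\mathcal{F}(E,Q)$, and $\Theta(T_*)\ne0$. \qed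

\section{The domain and two lifting lemmas}\label{sec:lifts}

Fix $E$, $Q$, $T_*$ and $\kappa$ as in Proposition~\ref{prop:nonapprox}. For requirement (A) we want every bounded operator on the domain to lift through a map $q:V\to Q$. An operator on a finite-dimensional space is easy to lift, and an operator on an $\ell_1$-sum can be lifted one summand at a time. We therefore unfold $E$ into an $\ell_1$-sum of finite-dimensional subspaces. Let $F_1\subset F_2\subset\cdots$ be nonzero finite-dimensional subspaces of $E$ with dense union, and put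
\begin{equation}\label{eq:spaces}
Z=\Big(\bigoplus_nF_n\Big)_{\ell_1},\qquad X=\mathbb{K}\oplus_\infty Z,\qquad\xi_0=(1,0)\in S_X,\qquad U=\mathbb{K}\oplus_4Q .
\end{equation}
We regard $U$ as a closed subspace of $\ell_4$. Let $\iota_n:F_n\to Z$ be the inclusion of the $n$-th summand, and let $\Sigma:Z\to E$, $\Sigma x=\sum_nx_n$, so that $\|\Sigma\|\le1$ and $\Sigma\iota_nz=z$.

An operator $T$ from $X$ to a Banach space $W$ has the form $T(a,x)=at+\sum_nr_nx_n$ with $t\in W$, $r_n\in\mathcal{L}(F_n,W)$ and $\sup_n\|r_n\|<\infty$, and all such data define an operator. We write $T=(t;r_n)$. Every $x\in B_Z$ is a countable convex combination of points of the sets $\iota_n(B_{F_n})$, so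
\begin{equation}\label{eq:norm}
\|T\|=\sup_n\ \sup\big\{\|at+r_nz\|:\ |a|\le1,\ z\in B_{F_n}\big\}.
\end{equation}
In particular $\|t\|,\|r_n\|\le\|T\|$, and $\|T-S\|\le\|t-s_0\|+\sup_n\|r_n-s_n\|$ for $S=(s_0;s_n)$.

For each $n$ let $H_n$ be a countable dense subset of the unit ball of $\mathcal{L}(F_n,Q)$, which is separable because $F_n$ is finite-dimensional and $Q$ is separable. Let $\mathcal{I}=\{(n,h):n\in\mathbb{N},\ h\in H_n\}$ and
\[
V=\Big(\bigoplus_{(n,h)\in\mathcal{I}}F_n\Big)_{\ell_1},\qquad q:V\to Q,\quad qv=\sum_{(n,h)\in\mathcal{I}}h\big(v_{(n,h)}\big).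
\]
Then $V$ is separable and $\|q\|\le1$. Each $h\in H_n$ has its own copy of $F_n$ in $V$, and the inclusion $\iota_{(n,h)}:F_n\to V$ of that copy is a lift of $h$: $q\,\iota_{(n,h)}=h$.

\begin{lemma}[Bounded lifts exist]\label{lem:lift}
For every $\rho\in\mathcal{L}(X,Q)$ there is $\tilde\rho\in\mathcal{L}(X,V)$ with $q\tilde\rho=\rho$ and $\|\tilde\rho\|\le4\|\rho\|$.
\end{lemma}

\begin{proof}
We may assume $\|\rho\|\le1$. Let $g\in\mathcal{L}(F_n,Q)$ with $\|g\|\le1$. Put $g^{(0)}=g$; given $g^{(j)}$ of norm at most one, choose $h_j\in H_n$ with $\|g^{(j)}-h_j\|\le\frac12$ and put $g^{(j+1)}=2(g^{(j)}-h_j)$. Then $g=\sum_{j\ge0}2^{-j}h_j$, and $\tilde g=\sum_{j\ge0}2^{-j}\iota_{(n,h_j)}$ satisfies $q\tilde g=g$ and $\|\tilde g\|\le2$.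

Write $\rho=(t;\rho_n)$. The preceding paragraph gives lifts $\tilde\rho_n$ of $\rho_n$ with $\|\tilde\rho_n\|\le2$. To lift the vector $t$, take $z\in S_{F_1}$ and $f\in S_{F_1^*}$ with $f(z)=1$, lift $g=f\otimes t$, and put $v_0=\tilde gz$. Then $qv_0=t$ and $\|v_0\|\le2$. The operator $\tilde\rho=(v_0;\tilde\rho_n)$ satisfies $q\tilde\rho=\rho$ and $\|\tilde\rho(a,x)\|\le2|a|+2\|x\|$.
\end{proof}

The lifts on different summands are chosen independently of one another, and nothing makes $\tilde\rho$ compact when $\rho$ is. The next lemma shows that in general this cannot be arranged, even approximately.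

\begin{lemma}[Compact lifts see the distance to finite rank]\label{lem:nolift}
For $T\in\mathcal{L}(E,Q)$ and $W\in\mathcal{K}(Z,V)$,
\[
\|qW-T\Sigma\|\ge\operatorname{dist}\big(T,\mathcal{F}(E,Q)\big).
\]
\end{lemma}

\begin{proof}
Let $\varepsilon_0=\|qW-T\Sigma\|$ and $\delta>0$. The projections of $V$ onto finitely many summands are finite-rank contractions that converge strongly to $I$. By Lemma~\ref{lem:uniform} there is a finite-rank operator $W':Z\to V$ with $\|W'-W\|\le\delta$. The space $Q_0=qW'(Z)$ is finite-dimensional, and the operators $B_n=qW'\iota_n:F_n\to Q_0$ satisfy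
\begin{equation}\label{eq:Bn}
\|B_nz-Tz\|=\|(qW'-T\Sigma)\iota_nz\|\le(\varepsilon_0+\delta)\|z\|\qquad(z\in F_n).
\end{equation}
The point is that $Q_0$ does not depend on $n$, which allows us to glue the $B_n$ to one operator on $E$. For fixed $m$ the restrictions $B_n|_{F_m}$, $n\ge m$, form a bounded sequence in the finite-dimensional space $\mathcal{L}(F_m,Q_0)$. By a diagonal argument there are $n_1<n_2<\cdots$ such that $(B_{n_i}|_{F_m})_i$ converges for every $m$. The limit $Bz=\lim_iB_{n_i}z$ is a linear map from $\bigcup_mF_m$ to $Q_0$ that satisfies \eqref{eq:Bn} with $B$ in place of $B_n$. It is therefore bounded, and it extends by density to an operator $B:E\to Q_0$ with $\|B-T\|\le\varepsilon_0+\delta$. Let $\delta\to0$.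
\end{proof}

This is the only place where we use that the $F_n$ increase and have dense union.

\section{The pair $(X,U)$ has the BPBp}\label{sec:XU}

\begin{proposition}\label{prop:XU}
The pair $(X,U)$ has the BPBp for operators.
\end{proposition}

The proof uses only that $U$ is a closed subspace of $\ell_4$ and that the $F_n$ are finite-dimensional and satisfy \eqref{eq:convex}.

\subsection{Three properties of the $\ell_4$-norm}

For $u\in S_U$ let $u^*(v)=\sum_j|u_j|^2\overline{u_j}v_j$, $v\in U$. By H\"older's inequality $\|u^*\|=u^*(u)=1$. For $u\in S_U$ and $g\in U$ define $\Delta_u(g)$ by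
\[
\|u+g\|^4=1+4\operatorname{Re}u^*(g)+\Delta_u(g).
\]

\begin{lemma}\label{lem:l4}
\begin{enumerate}
\item[(a)] If $u,v\in B_U$ and $\|\frac{u+v}2\|\ge1-s$ with $0\le s\le1$, then $\|u-v\|\le3s^{1/4}$. In particular $U$ is strictly convex.
\item[(b)] If $u,v\in S_U$, then $\|u^*-v^*\|\le3\|u-v\|$.
\item[(c)] If $u,v\in S_U$ and $g,h\in U$ satisfy $\|u-v\|\le d$, $\|g\|,\|h\|\le\rho$ and $\|g-h\|\le d\rho$, then $|\Delta_u(g)-\Delta_v(h)|\le d\,(24\rho^2+16\rho^3+4\rho^4)$.
\end{enumerate}
\end{lemma}

\begin{proof}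
(a) For scalars, the parallelogram law gives $|\frac{a+b}2|^4+|\frac{a-b}2|^4\le\big(\frac{|a|^2+|b|^2}2\big)^2\le\frac12(|a|^4+|b|^4)$. Summing over coordinates, $\|\frac{u-v}2\|^4\le1-(1-s)^4\le4s$, so $\|u-v\|\le2\sqrt2\,s^{1/4}$. The case $s=0$ is strict convexity.

(b) For scalars, $\big||a|^2a-|b|^2b\big|\le|a|^2|a-b|+\big||a|^2-|b|^2\big||b|\le|a-b|(|a|^2+|a||b|+|b|^2)$. Hence $|(u^*-v^*)(g)|\le\sum_j|u_j-v_j|(|u_j|^2+|u_j||v_j|+|v_j|^2)|g_j|\le3\|u-v\|\|g\|$ by H\"older's inequality with four factors in $\ell_4$.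

(c) Consider the real $4$-linear form $[a,b,c,e]=\sum_j\operatorname{Re}(\overline{a_j}b_j)\operatorname{Re}(\overline{c_j}e_j)$ on $\ell_4$. By H\"older's inequality $|[a,b,c,e]|\le\|a\|\|b\|\|c\|\|e\|$. Expanding $|u_j+g_j|^4=(|u_j|^2+2\operatorname{Re}\overline{u_j}g_j+|g_j|^2)^2$ and summing gives
\[
\Delta_u(g)=4[u,g,u,g]+2[u,u,g,g]+4[u,g,g,g]+[g,g,g,g].
\]
In a bracket with $m$ entries $g$, replace the four entries one after the other, $u$ by $v$ and $g$ by $h$. Replacing $u$ changes the value by at most $d\rho^m$, and replacing $g$ by at most $d\rho\cdot\rho^{m-1}$. So the bracket changes by at most $4d\rho^m$, and the total change is at most $4d(4\rho^2+2\rho^2+4\rho^3+\rho^4)$.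
\end{proof}

Part (c) says that the part of $\|u+g\|^4$ of order two and higher in $g$ changes by $O(d\|g\|^2)$ when the base point and the direction are perturbed by a relative amount $d$.

\subsection{The difficulty, and the case of real one-dimensional summands}\label{sub:difficulty}

Consider $T=(t;r_n)$ of norm one that almost attains its norm at a point $(1,x)$ with $x\in S_Z$. We look for $S=(s_0;s_n)$ of norm one and $x'=(\mu'_nz_n)_n$, with $z_n\in S_{F_n}$, $\mu'_n\ge0$ and $\sum_n\mu'_n=1$, such that $u=S(1,x')=\sum_n\mu'_n(s_0+s_nz_n)$ has norm one. Then $\operatorname{Re}u^*(s_0+s_nz_n)=1$ whenever $\mu'_n>0$, so $\|\frac12(u+s_0+s_nz_n)\|=1$ and $s_0+s_nz_n=u$ by Lemma~\ref{lem:l4}(a). Thus all summands in the support of $x'$ must produce the \emph{same} unit vector $u$, with the \emph{same} $s_0$. Their number is not bounded in terms of $\varepsilon$: if $x$ has norm $1/N$ in each of $N$ summands and $\|x'-x\|<\varepsilon$, then $x'$ vanishes in fewer than $\varepsilon N$ of them.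

Suppose for a moment that $\mathbb{K}=\mathbb{R}$ and that every summand is $\mathbb{R}$. Then $t,r_n\in U$ and $\|T\|=\sup_n\max_\pm\|t\pm r_n\|$. Let $u\in S_U$ and let $\mathcal{A}$ be a set of indices with $\|t+r_n-u\|\le d$ for $n\in\mathcal{A}$. For $d\le\delta<1$ put
\[
s_0=(1-\delta)t+\tfrac\delta2u,\qquad s_n=u-s_0\quad(n\in\mathcal{A}),\qquad s_n=(1-\delta)r_n\quad(n\notin\mathcal{A}).
\]
For $n\in\mathcal{A}$ we have $s_0+s_n=u$, and $s_0-s_n=(1-\delta)(2t-u)=(1-\delta)[(t-r_n)+(t+r_n-u)]$ has norm at most $(1-\delta)(1+d)\le1$. For $n\notin\mathcal{A}$, $\|s_0\pm s_n\|\le1-\frac\delta2$. So $\|S\|=1$, the norm is attained at $(1,x')$ for every $x'\ge0$ of norm one supported in $\mathcal{A}$, and $\|s_0-t\|\le\frac32\delta$, $\|s_n-r_n\|\le d+\frac32\delta$. The operator $S$ is $(1-\delta)$ times a small modification of $T$, plus $\delta$ times the ``bump'' $(a,z)\mapsto\frac{a+z}2u$ on the summands in $\mathcal{A}$. The bump has norm one at $(1,1)$ and vanishes at $(1,-1)$, and this gain pays for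 the error $d$.

In general the bump is $(a,z)\mapsto\frac12(a+z_n^*(z))u$, where $z_n^*$ norms $z_n$, and the sphere of $F_n$ contains points $z=z_n+w$ with $w$ arbitrarily small. There the gain guaranteed by \eqref{eq:convex} is only of order $\delta\kappa\|w\|^2$. Suppose that $u_n=t+r_nz_n$ has norm one and $\|u_n-u\|\le d$. The direct analog of the modification above adds $z_n^*(z)(u-u_n)$ to $r_nz$, and leads to the vector $u+g$ with $g=r_nw+z_n^*(w)(u-u_n)$. We know that $\|u_n+r_nw\|\le1$, but for the difference of the first-order terms $\operatorname{Re}u^*(g)$ and $\operatorname{Re}u_n^*(r_nw)$ we only have a bound of order $d\|w\|$, which a quadratic gain does not absorb when $w$ is small. The remedy is to compose with an operator $\Psi_n\approx I$ on $U$ that maps $u_n$ to $u$ and satisfies $u^*\circ\Psi_n=u_n^*$. The main first-order terms then agree, and by Lemma~\ref{lem:l4}(c) the higher-order terms differ by $O(d\|w\|^2)$. The operators $\Psi_n$ move $t$ in different ways for different $n$,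 whereas $s_0$ has to be common; the discrepancy will be put into $s_n$ as a rank-one term.

\subsection{The key lemma}

We have to treat points $(a,x)\in S_X$ with $\|x\|$ close to one and $|a|$ either close to one or not. In the second case flatness in the variable $a$ makes $t$ small, and we want $s_0=0$. A parameter $\omega\in\{0,1\}$ treats both cases at once. Put $\Phi_\omega(\zeta)=\frac{\omega+\zeta}{1+\omega}$ for $\zeta\in\mathbb{K}$.

\begin{lemma}[Gain of the bump]\label{lem:bump}
Let $\omega\in\{0,1\}$, $z_0\in S_{F_n}$, $z_0^*\in S_{F_n^*}$ with $z_0^*(z_0)=1$, $z\in B_{F_n}$ and $\zeta=z_0^*(z)$. If $\omega=0$, assume $\zeta\in[0,1]$. Then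
\[
|\Phi_\omega(\zeta)|\le1-\kappa\|z-z_0\|^2\qquad\text{and}\qquad|\Phi_\omega(\zeta)|\le1-\tfrac\kappa2\big[\|z-z_0\|^2+(1-\operatorname{Re}\zeta)\big].
\]
\end{lemma}

\begin{proof}
In both cases $|\Phi_\omega(\zeta)|\le\frac12|1+\zeta|$. By \eqref{eq:convex}, $\frac12|1+\zeta|=|z_0^*(\frac{z+z_0}2)|\le1-\kappa\|z-z_0\|^2$. Since $|\zeta|\le1$, also $\frac14|1+\zeta|^2\le\frac12(1+\operatorname{Re}\zeta)=1-\frac12(1-\operatorname{Re}\zeta)$, so $\frac12|1+\zeta|\le1-\frac14(1-\operatorname{Re}\zeta)$. Average the two bounds and use $\kappa\le\frac14$.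
\end{proof}

\begin{lemma}\label{lem:key}
For every $\varepsilon\in(0,1)$ there is $\eta_1(\varepsilon)\in(0,1)$ with the following property. Let $\omega\in\{0,1\}$, let $T=(t;r_n)\in\mathcal{L}(X,U)$ with $\|T\|\le1$ and $t=0$ if $\omega=0$, and let $x\in S_Z$ with $\|T(\omega,x)\|>1-\eta_1(\varepsilon)$. Then there are $S=(s_0;s_n)\in\mathcal{L}(X,U)$, with $s_0=0$ if $\omega=0$, and $x'\in S_Z$ such that
\[
\|S\|=\|S(\omega,x')\|=1,\qquad\|x'-x\|<\varepsilon,\qquad\|S-T\|<\varepsilon .
\]
\end{lemma}

\begin{proof}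
Write $\Phi=\Phi_\omega$. Let $C_0=60^2(24+16\cdot120+4\cdot120^2)$, $\delta=\varepsilon/20$ and $d=\delta\kappa/(2C_0)$, so that $d\le\delta/10\le1/200$. Choose $\eta_1\in(0,1)$ so small that $d_1=3\eta_1^{1/8}$ and $d_2=(d_1/(\delta\kappa))^{1/2}$ satisfy $4(d_1+d_2)\le d$. In particular $\sqrt{\eta_1}\le d_1\le\delta/2$.

We shall use the following remark for a pair $(t',r')\in U\times\mathcal{L}(F_n,U)$ with $t'=0$ if $\omega=0$:
\begin{equation}\label{eq:reduce}
\max_{|a|\le1,\ z\in B_{F_n}}\|at'+r'z\|=\max_{z\in B_{F_n}}\|\omega t'+r'z\| .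
\end{equation}
For $\omega=0$ there is nothing to prove. For $\omega=1$, convexity in $a$ reduces to $|a|=1$, and then $\|at'+r'z\|=\|t'+r'(\bar az)\|$.

\emph{Step 1: the active summands.} Let $\mu_n=\|x_n\|$, so $\sum_n\mu_n=1$. For $\mu_n>0$ put $\hat x_n=x_n/\mu_n\in S_{F_n}$ and $v_n=\omega t+r_n\hat x_n\in B_U$. Then $T(\omega,x)=\sum_n\mu_nv_n$. Let $y=T(\omega,x)/\|T(\omega,x)\|\in S_U$. Since $y^*(T(\omega,x))>1-\eta_1$, we have $\sum_n\mu_n(1-\operatorname{Re}y^*(v_n))<\eta_1$ with nonnegative terms. So the set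
\[
\mathcal{A}=\{n:\ \mu_n>0,\ \operatorname{Re}y^*(v_n)>1-\sqrt{\eta_1}\}
\]
satisfies $\sum_{n\notin\mathcal{A}}\mu_n<\sqrt{\eta_1}<1$, and $\mathcal{A}\ne\emptyset$. For $n\in\mathcal{A}$ we have $\|\frac{v_n+y}2\|\ge\operatorname{Re}y^*(\frac{v_n+y}2)\ge1-\frac12\sqrt{\eta_1}$, so $\|v_n-y\|\le d_1$ by Lemma~\ref{lem:l4}(a).

\emph{Step 2: exact maximizers on each active summand.} The vectors $\hat x_n$ are only near-maximizers. A first bump produces exact maximizers close to them and raises the active summands above the others. For $n\in\mathcal{A}$ take $x_n^*\in S_{F_n^*}$ with $x_n^*(\hat x_n)=1$, and put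
\[
t^+=t+\tfrac{\omega\delta}{2}\,y,\qquad r_n^+=r_n+\tfrac\delta{1+\omega}\,x_n^*\otimes y\quad(n\in\mathcal{A}),\qquad r_n^+=r_n\quad(n\notin\mathcal{A}).
\]
Then $t^+=0$ if $\omega=0$, and $\|t^+\|,\|r_n^+\|\le1+\delta\le2$. Let $M_n=\max_{z\in B_{F_n}}\|\omega t^++r_n^+z\|$; the maximum exists because $F_n$ is finite-dimensional. For $n\notin\mathcal{A}$ we have $M_n\le1+\frac\delta2$.

Let $n\in\mathcal{A}$. Then $\omega t^++r_n^+z=\omega t+r_nz+\delta\Phi(x_n^*(z))y$. Every point of $B_{F_n}$ lies on a segment with endpoints in $S_{F_n}$, so by convexity the maximum is attained at some $z_n\in S_{F_n}$. If $\omega=0$, we multiply $z_n$ by a unimodular scalar so that $x_n^*(z_n)\in[0,1]$. Comparing with the value at $z=\hat x_n$, where $\Phi(1)=1$, and using Lemma~\ref{lem:bump}, we get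
\[
1+\delta-d_1\le\|v_n+\delta y\|\le M_n\le1+\delta|\Phi(x_n^*(z_n))|\le1+\delta-\delta\kappa\|z_n-\hat x_n\|^2 .
\]
Hence $\|z_n-\hat x_n\|\le d_2$ and $1\le1+\delta-d_1\le M_n\le1+\delta$. Put $u_n=M_n^{-1}(\omega t^++r_n^+z_n)\in S_U$. From $M_nu_n-(1+\delta)y=r_n^+(z_n-\hat x_n)+(v_n-y)$ we obtain
\[
\|u_n-y\|\le\|M_nu_n-M_ny\|\le2d_2+d_1+|1+\delta-M_n|\le2(d_1+d_2).
\]

\emph{Step 3: normalization.} Fix $n_0\in\mathcal{A}$ and put $M=M_{n_0}\in[1,1+\delta]$, $u=u_{n_0}$, $\bar t=t^+/M$, $\bar r_n=r_n^+/M$ and $m_n=M_n/M$. The vector $u$ will be the common value. By Step 2 and \eqref{eq:reduce}: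
\begin{enumerate}
\item[(N1)] $\|\bar t\|,\|\bar r_n\|\le2$, and $\|a\bar t+\bar r_nz\|\le m_n$ for $|a|\le1$, $z\in B_{F_n}$;
\item[(N2)] for $n\in\mathcal{A}$: $\omega\bar t+\bar r_nz_n=m_nu_n$, $\|u_n-u\|\le4(d_1+d_2)\le d$, and $|m_n-1|\le d_1\le d$, so that $m_n^{-1}\le2$ and $|m_n^{-1}-1|\le2d$;
\item[(N3)] for $n\notin\mathcal{A}$: $m_n\le(1+\frac\delta2)/(1+\delta-d_1)\le1$;
\item[(N4)] $\|\bar t-t\|\le\|t^+-t\|+|1-M^{-1}|\|t\|\le2\delta$, and in the same way $\|\bar r_n-r_n\|\le2\delta$;
\item[(N5)] for $n\in\mathcal{A}$: $\omega u_n^*(\bar t)\in\mathbb{R}$.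
\end{enumerate}
To see (N5), note that $\operatorname{Re}u_n^*(\omega\bar t+\bar r_nz)\le m_n$ on $B_{F_n}$ with equality at $z_n$. So $z_n$ maximizes $\operatorname{Re}u_n^*(\bar r_nz)$ over $B_{F_n}$, and this maximum is $\|u_n^*\circ\bar r_n\|\ge|u_n^*(\bar r_nz_n)|$. Hence $u_n^*(\bar r_nz_n)$ is real, and so is $\omega u_n^*(\bar t)=m_n-u_n^*(\bar r_nz_n)$.

\emph{Step 4: transfer to the common value.} For $n\in\mathcal{A}$ define $\Psi_n\in\mathcal{L}(U,U)$ by
\[
\Psi_nv=u_n^*(v)u+v'-u^*(v')u,\qquad\text{where }v'=v-u_n^*(v)u_n .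
\]
For $v=u_n$ we have $v'=0$, so $\Psi_nu_n=u$. Applying $u^*$ gives $u^*\circ\Psi_n=u_n^*$. Moreover $\Psi_nv-v=u_n^*(v)(u-u_n)-u^*(v')u$. Since $u_n^*(v')=0$ and $\|v'\|\le2\|v\|$, Lemma~\ref{lem:l4}(b) gives $|u^*(v')|=|(u^*-u_n^*)(v')|\le6d\|v\|$. Thus $\|\Psi_n-I\|\le7d$, and $\|m_n^{-1}\Psi_n-I\|\le14d+2d=16d$ by (N2). Put
\[
\tilde r_n=m_n^{-1}\Psi_n\bar r_n,\qquad e_n=\omega\,(m_n^{-1}\Psi_n\bar t-\bar t).
\]
The vector $e_n$ is the discrepancy between the image of $\bar t$ and $\bar t$ itself. By (N1), (N2) and (N5), the latter used for $n$ and for $n_0$,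
\begin{gather}
\|\tilde r_n-\bar r_n\|\le32d,\qquad\|e_n\|\le32d,\qquad u^*(e_n)=\omega\big(m_n^{-1}u_n^*(\bar t)-u^*(\bar t)\big)\in\mathbb{R},\label{eq:en}\\
\omega\bar t+\tilde r_nz_n+e_n=m_n^{-1}\Psi_n(\omega\bar t+\bar r_nz_n)=\Psi_nu_n=u.\label{eq:hit}
\end{gather}
Take $z_n^*\in S_{F_n^*}$ with $z_n^*(z_n)=1$ and define
\[
s_0=\omega\big[(1-\delta)\bar t+\tfrac\delta2u\big],\qquad
s_n=\begin{cases}(1-\delta)\,[\tilde r_n+z_n^*\otimes e_n]+\frac\delta{1+\omega}\,z_n^*\otimes u,&n\in\mathcal{A},\\[2pt](1-\delta)\,\bar r_n,&n\notin\mathcal{A}.\end{cases}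
\]
The $s_n$ are uniformly bounded, so $S=(s_0;s_n)\in\mathcal{L}(X,U)$, and $s_0=0$ if $\omega=0$.

\emph{Step 5: $\|S\|\le1$.} We use \eqref{eq:norm}. For $n\notin\mathcal{A}$, $|a|\le1$ and $z\in B_{F_n}$, (N1) and (N3) give $\|as_0+s_nz\|\le(1-\delta)m_n+\frac\delta2\le1$. Let $n\in\mathcal{A}$. By \eqref{eq:reduce} it suffices to bound $\|\omega s_0+s_nz\|$ for $z\in B_{F_n}$. Let $\zeta=z_n^*(z)$; if $\omega=0$, we may multiply $z$ by a unimodular scalar so that $\zeta\in[0,1]$. Put
\[
w=z-z_n,\qquad h=m_n^{-1}\bar r_nw,\qquad g=\tilde r_nw+(\zeta-1)e_n=\Psi_nh+(\zeta-1)e_n .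
\]
By \eqref{eq:hit}, $\omega\bar t+\tilde r_nz+\zeta e_n=u+g$, and therefore
\begin{equation}\label{eq:value}
\omega s_0+s_nz=(1-\delta)(u+g)+\delta\Phi(\zeta)u .
\end{equation}
We compare $u+g$ with $u_n+h=m_n^{-1}(\omega\bar t+\bar r_nz)$, which lies in $B_U$ by (N1).

For the first-order terms, $u^*\circ\Psi_n=u_n^*$ and \eqref{eq:en} give
\[
\operatorname{Re}u^*(g)=\operatorname{Re}u_n^*(h)-(1-\operatorname{Re}\zeta)\,u^*(e_n)\le\operatorname{Re}u_n^*(h)+32d\,(1-\operatorname{Re}\zeta).
\]
Here it matters that $u^*(e_n)$ is real. Otherwise the error would contain $\operatorname{Im}\zeta\cdot\operatorname{Im}u^*(e_n)$, and for $z=e^{i\vartheta}z_n$ with small $\vartheta$ the factor $\operatorname{Im}\zeta=\sin\vartheta$ is of first order while the gain in Lemma~\ref{lem:bump} is of order $\vartheta^2$.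

For the higher-order terms, $\|h\|\le4\|w\|$ and $|\zeta-1|=|z_n^*(w)|\le\|w\|$, so $\|g-h\|\le7d\cdot4\|w\|+32d\|w\|=60d\|w\|$ and $\|g\|\le(4+60d)\|w\|\le60\|w\|$. Lemma~\ref{lem:l4}(c) with $\rho=60\|w\|\le120$ gives $\Delta_u(g)\le\Delta_{u_n}(h)+C_0d\|w\|^2$. With $\Lambda=\|w\|^2+(1-\operatorname{Re}\zeta)\ge0$ and $128\le C_0$ we conclude that
\[
\|u+g\|^4\le\|u_n+h\|^4+128d\,(1-\operatorname{Re}\zeta)+C_0d\|w\|^2\le1+C_0d\Lambda,
\]
and so $\|u+g\|\le1+C_0d\Lambda$. By Lemma~\ref{lem:bump}, $|\Phi(\zeta)|\le1-\frac\kappa2\Lambda$. Now \eqref{eq:value} and the choice of $d$ yield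
\[
\|\omega s_0+s_nz\|\le(1-\delta)(1+C_0d\Lambda)+\delta\big(1-\tfrac\kappa2\Lambda\big)\le1+\big(C_0d-\tfrac{\delta\kappa}2\big)\Lambda=1 .
\]

\emph{Step 6: conclusion.} For $z=z_n$ we have $g=0$ and $\zeta=1$, so \eqref{eq:value} gives $\omega s_0+s_nz_n=u$ for all $n\in\mathcal{A}$. Let $\mu'_n=\mu_n/\sum_{m\in\mathcal{A}}\mu_m$ for $n\in\mathcal{A}$, and let $x'\in S_Z$ have coordinates $\mu'_nz_n$ for $n\in\mathcal{A}$ and $0$ otherwise. Then $S(\omega,x')=\sum_{n\in\mathcal{A}}\mu'_n(\omega s_0+s_nz_n)=u$, so $\|S\|=\|S(\omega,x')\|=1$. Since $\sum_{n\in\mathcal{A}}(\mu'_n-\mu_n)=\sum_{n\notin\mathcal{A}}\mu_n<\sqrt{\eta_1}$,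
\[
\|x'-x\|\le\sum_{n\in\mathcal{A}}\mu'_n\|z_n-\hat x_n\|+\sum_{n\in\mathcal{A}}(\mu'_n-\mu_n)+\sum_{n\notin\mathcal{A}}\mu_n\le d_2+2d_1\le d<\varepsilon .
\]
Finally, $\|s_0-t\|\le2\delta+2\delta+\frac\delta2\le5\delta$ by (N1) and (N4) if $\omega=1$, and $s_0=t=0$ if $\omega=0$. For $n\notin\mathcal{A}$, $\|s_n-r_n\|\le2\delta+2\delta$. For $n\in\mathcal{A}$ we have $\|\tilde r_n\|\le2+32d\le3$, so
\[
\|s_n-r_n\|\le\|\tilde r_n-r_n\|+\delta\|\tilde r_n\|+\|e_n\|+\delta\le(32d+2\delta)+3\delta+32d+\delta=6\delta+64d .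
\]
Hence $\|S-T\|\le11\delta+64d\le18\delta<\varepsilon$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:XU}}

Let $\varepsilon\in(0,1)$, $\eta_1=\eta_1(\varepsilon/2)$ and $\tau=\min\{\varepsilon/4,\eta_1/2\}$. Choose $\eta\in(0,1)$ so small that $\eta+2\eta'<\min\{\varepsilon/2,\eta_1/2\}$, where $\eta'=3\eta^{1/4}/(2\tau)$. Let $T=(t;r_n)$ with $\|T\|=1$, and let $(a,x)\in S_X$ with $\|T(a,x)\|>1-\eta$. If one of the two coordinates of $(a,x)$ has norm at most $1-\tau$, a quantitative form of Lemma~\ref{lem:flat} applies: if $\xi\in X$ and $(a,x)\pm\tau\xi\in B_X$, then $T(a,x)$ is the midpoint of two points of $B_U$ at distance $2\tau\|T\xi\|$, so $\|T\xi\|\le\eta'$ by Lemma~\ref{lem:l4}(a).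

\emph{Case 1: $\|x\|\le1-\tau$.} Then $|a|=1$, and $\|T(0,z)\|\le\eta'$ for $z\in B_Z$. Hence $1\ge\|t\|\ge\|T(a,x)\|-\|T(0,x)\|>1-\eta-\eta'>0$. The operator $S=(t/\|t\|;0)$ has norm one, attains it at $(a,x)$, and $\|S-T\|\le(1-\|t\|)+\eta'<\eta+2\eta'<\varepsilon$.

\emph{Case 2: $\|x\|>1-\tau$ and $|a|\le1-\tau$.} Then $\|x\|=1$, and $\xi=(1,0)$ gives $\|t\|\le\eta'$. The operator $T^0=(0;r_n)$ satisfies $\|T^0\|\le1$ and $\|T^0(0,x)\|>1-\eta-\eta'>1-\eta_1$. Lemma~\ref{lem:key} with $\omega=0$ and $\varepsilon/2$ gives $S$ with $s_0=0$ and $x'\in S_Z$. Because $s_0=0$, we have $\|S(a,x')\|=\|S(0,x')\|=1$. Also $(a,x')\in S_X$, $\|x'-x\|<\varepsilon/2$ and $\|S-T\|<\varepsilon/2+\eta'<\varepsilon$.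

\emph{Case 3: $\|x\|>1-\tau$ and $|a|>1-\tau$.} Put $\theta=a/|a|$ and $\hat x=x/\|x\|$. Then $\|(\theta,\hat x)-(a,x)\|<\tau$, so $\|T(1,\bar\theta\hat x)\|=\|T(\theta,\hat x)\|>1-\eta-\tau>1-\eta_1$. Lemma~\ref{lem:key} with $\omega=1$ and $\varepsilon/2$, applied at $\bar\theta\hat x$, gives $S$ and $x'$ with $\|S-T\|<\varepsilon/2$. The operator $S$ attains its norm one at $\theta(1,x')=(\theta,\theta x')$, which is within $\varepsilon/2+\tau<\varepsilon$ of $(a,x)$. \qed

\section{The range space}\label{sec:range}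

The direct analog of Example~\ref{ex:model} would be the space $\mathbb{K}\oplus V\oplus Q$ with the norm $\max\{|(v,c)|_\lambda,\|(b,\lambda(c-qv))\|_U\}$, where
\[
|(v,c)|_\lambda=\max\{\tfrac\lambda8\|v\|,\|c\|\}\qquad(\lambda\in(0,1]).
\]
An operator may almost attain its norm in the term $|(v,c)|_\lambda$, and we then have no tool to correct it. We therefore write $|(v,c)|_\lambda$ as a supremum of countably many scalar coordinates and enlarge the space by $c_0$, so that a single coordinate can be changed freely and Bollob\'as' theorem applies to it. Each coordinate is repeated infinitely often, so that the added $c_0$ cannot hide $|(v,c)|_\lambda$.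

Since $V\oplus Q$ is separable, the dual unit ball of $(V\oplus Q,|\cdot|_\lambda)$ contains a countable set $K_\lambda$ with $\sup_{f\in K_\lambda}|f(v,c)|=|(v,c)|_\lambda$ for all $(v,c)$: take norming functionals for a dense sequence. Let $\Gamma_\lambda=K_\lambda\times\mathbb{N}$, and let $J_\lambda(v,c)=(f(v,c))_{(f,m)\in\Gamma_\lambda}$, an isometric embedding into $\ell_\infty(\Gamma_\lambda)$. Define
\[
Y_\lambda=\Big\{\big(J_\lambda(v,c)+z,\ (b,\lambda(c-qv))\big):\ b\in\mathbb{K},\ v\in V,\ c\in Q,\ z\in c_0(\Gamma_\lambda)\Big\}\subset\ell_\infty(\Gamma_\lambda)\oplus_\infty U,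
\]
and
\[
Y=\Big(\bigoplus_{k\ge1}Y_{1/k}\Big)_{c_0}.
\]
For $y\in Y_\lambda$ we write $y=(y^\infty,y^U)$, and correspondingly $T=(T^\infty,T^U)$ for an operator into $Y_\lambda$.

\begin{lemma}\label{lem:param}
For $v\in V$, $c\in Q$ and $z\in c_0(\Gamma_\lambda)$,
\begin{equation}\label{eq:lower}
|(v,c)|_\lambda\le\|J_\lambda(v,c)+z\|_\infty .
\end{equation}
The parameters $b,v,c,z$ are uniquely determined by the element of $Y_\lambda$ and depend on it linearly and boundedly. The spaces $Y_\lambda$ and $Y$ are separable Banach spaces.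
\end{lemma}

\begin{proof}
For $f\in K_\lambda$ we have $z_{(f,m)}\to0$ as $m\to\infty$, so $|f(v,c)|=\lim_m|f(v,c)+z_{(f,m)}|\le\|J_\lambda(v,c)+z\|_\infty$. This gives \eqref{eq:lower}. If $y\in Y_\lambda$ has parameters $b,v,c,z$, then $|b|\le\|y\|$, $|(v,c)|_\lambda\le\|y\|$ and $\|z\|\le2\|y\|$. So the bounded linear map $(b,v,c,z)\mapsto y$ from the separable Banach space $\mathbb{K}\oplus V\oplus Q\oplus c_0(\Gamma_\lambda)$ onto $Y_\lambda$ is injective with bounded inverse.
\end{proof}

We need Theorem~\ref{thm:bollobas} in a form that allows $\|f\|\le1$ and involves only $|f(x)|$.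

\begin{lemma}\label{lem:bollobas}
Let $0<\varepsilon<1$ and $\eta_B(\varepsilon)=\varepsilon^2/32$. If $W$ is a Banach space, $f\in B_{W^*}$, $x\in S_W$ and $|f(x)|>1-\eta_B(\varepsilon)$, then there are $f'\in S_{W^*}$ and $x'\in S_W$ with $|f'(x')|=1$, $\|f-f'\|<\varepsilon$ and $\|x-x'\|<\varepsilon$.
\end{lemma}

\begin{proof}
Take $|\theta|=1$ with $\theta f(x)=|f(x)|$ and put $f_1=\theta f/\|f\|$. Then $1-\frac12(\varepsilon/4)^2<f_1(x)\le1$. Theorem~\ref{thm:bollobas} with $\varepsilon/4$ in place of $\varepsilon$ gives $f_2\in S_{W^*}$ and $x'\in S_W$ with $f_2(x')=1$, $\|f_1-f_2\|\le\varepsilon/4$ and $\|x-x'\|<\varepsilon/4+\varepsilon^2/16<\varepsilon$. For $f'=\bar\theta f_2$ we get $\|f-f'\|\le(1-\|f\|)+\varepsilon/4<\eta_B(\varepsilon)+\varepsilon/4<\varepsilon$.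
\end{proof}

\begin{proposition}\label{prop:XY}
The pairs $(X,Y_\lambda)$, $\lambda\in(0,1]$, have the BPBp for operators with a function $\eta$ that does not depend on $\lambda$. The pair $(X,Y)$ has the BPBp for operators.
\end{proposition}

\begin{proof}
Let $\eta_U$ be the function given by Proposition~\ref{prop:XU}, and for $0<\varepsilon<1$ put $\eta=\eta(\varepsilon)=\min\{\eta_B(\varepsilon),\varepsilon/8,\eta_U(\varepsilon/8)\}$. Let $T\in\mathcal{L}(X,Y_\lambda)$, $\|T\|=1$, $\xi\in S_X$ and $\|T\xi\|>1-\eta$. Then $\|T^\infty\xi\|>1-\eta$ or $\|T^U\xi\|>1-\eta$.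

\emph{The case $\|T^\infty\xi\|>1-\eta$.} There is $\gamma\in\Gamma_\lambda$ such that the $\gamma$-th coordinate $f\in B_{X^*}$ of $T^\infty$ satisfies $|f(\xi)|>1-\eta$. Take $f'$ and $\xi'$ from Lemma~\ref{lem:bollobas}. Let $e_\gamma\in c_0(\Gamma_\lambda)$ be the unit vector; then $(e_\gamma,0)\in Y_\lambda$, and $S=T+(f'-f)\otimes(e_\gamma,0)$ maps into $Y_\lambda$. It differs from $T$ only in the $\gamma$-th coordinate, which is now $f'$. Hence $\|S\|\le1=|f'(\xi')|\le\|S\xi'\|$, $\|S-T\|=\|f'-f\|<\varepsilon$ and $\|\xi'-\xi\|<\varepsilon$.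

\emph{The case $\|T^U\xi\|>1-\eta$.} Let $\delta=\varepsilon/4$. Proposition~\ref{prop:XU}, applied to $T^U/\|T^U\|$, gives $R\in\mathcal{L}(X,U)$ and $\xi'\in S_X$ with $\|R\|=\|R\xi'\|=1$, $\|\xi'-\xi\|<\varepsilon/8$ and $\|R-T^U\|<\varepsilon/8+(1-\|T^U\|)<\delta$. We want to change the $U$-component of $T$ into a multiple of $R$ while staying inside $Y_\lambda$. Doing this through the parameter $c$ would change the $\ell_\infty$-component by an amount of order $\delta/\lambda$, so we use the parameter $v$, as in Example~\ref{ex:model}. This still changes the $\ell_\infty$-component slightly and may raise its norm above one; for that reason we aim at $(1+\delta)R$ and normalize afterwards.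

Let $D=(1+\delta)R-T^U$, so $\|D\|\le2\delta$, and write $D=(\phi,\rho)$ with $\phi\in X^*$, $\rho\in\mathcal{L}(X,Q)$ and $\|\rho\|\le2\delta$. Let $\tilde\rho$ be the lift from Lemma~\ref{lem:lift}, and let $L\in\mathcal{L}(X,Y_\lambda)$ be the operator with parameters $b=\phi$, $v=-\lambda^{-1}\tilde\rho$, $c=0$, $z=0$. Then $\lambda(c-qv)=q\tilde\rho=\rho$, so $L^U=D$, and
\[
\|L^\infty\|=\tfrac\lambda8\cdot\lambda^{-1}\|\tilde\rho\|\le\tfrac12\|\rho\|\le\delta .
\]
The factor $\lambda$ cancels, and the constant $8$ was chosen to get the bound $\delta$. The operator $S'=T+L$ has $U$-component $(1+\delta)R$ and $\ell_\infty$-component of norm at most $1+\delta$. Thus $\|S'\|=1+\delta=\|S'\xi'\|$. The operator $S=S'/(1+\delta)$ has norm one, attains it at $\xi'$, and $\|S-T\|\le\|S-S'\|+\|L\|\le\delta+2\delta<\varepsilon$.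

\emph{The $c_0$-sum.} Let $T=(T_k)_k\in\mathcal{L}(X,Y)$, $\|T\|=1$, $\xi\in S_X$ and $\|T\xi\|>1-\eta_Y$ with $\eta_Y=\min\{\eta(\varepsilon/2),\varepsilon/2\}$. There is $k$ with $\|T_k\xi\|>1-\eta_Y$. The first part, applied to $T_k/\|T_k\|$ with $\varepsilon/2$, gives $S_k$ and $\xi'$; here we use that $\eta$ does not depend on $k$. Replace $T_k$ by $S_k$ and keep the other coordinates. The resulting operator $S$ maps into $Y$, has norm one, attains it at $\xi'$ with $\|\xi'-\xi\|<\varepsilon/2$, and $\|S-T\|=\|S_k-T_k\|<\varepsilon/2+(1-\|T_k\|)<\varepsilon$.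
\end{proof}

This proves part (1) of Theorem~\ref{thm:main}, the spaces $X$ and $Y$ being separable.

\section{Failure for compact operators}\label{sec:failure}

We prove part (2) of Theorem~\ref{thm:main}, following Example~\ref{ex:model}. Fix $\varepsilon\in(0,\frac12)$ and $\eta>0$.

\emph{The operator $T$.} We first need a compact operator of norm $\frac12$ whose distance to the finite-rank operators exceeds $\varepsilon$; it is obtained by subtracting from $T_*$ a nearly best finite-rank approximation. Let $\delta_*=\operatorname{dist}(T_*,\mathcal{F}(E,Q))>0$. Since $2\varepsilon<1$, there is $B\in\mathcal{F}(E,Q)$ with $\|T_*-B\|<\delta_*/(2\varepsilon)$. Put $T_0=(T_*-B)/(2\|T_*-B\|)$. Then $T_0$ is compact, $\|T_0\|=\frac12$, and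
\[
\operatorname{dist}(T_0,\mathcal{F}(E,Q))=\frac{\delta_*}{2\|T_*-B\|}>\varepsilon .
\]
Let $g_0=T_0\Sigma:Z\to Q$, a compact operator with $\|g_0\|\le\frac12$. For $\lambda=1/k$ let $R_\lambda:X\to Y_\lambda$ have parameters $b=a$, $v=0$, $c=g_0x$, $z=0$, that is,
\[
R_\lambda(a,x)=\big(J_\lambda(0,g_0x),\ (a,\lambda g_0x)\big).
\]
It is compact, being the composition of the compact map $(a,x)\mapsto(a,g_0x)$ with a bounded one. We have $\|R_\lambda^\infty\|\le\frac12$, $\|R_\lambda^U\|\le(1+\lambda^4/16)^{1/4}$ and $\|R_\lambda\xi_0\|=1$. So $\nu=\|R_\lambda\|$ lies in $[1,(1+\lambda^4/16)^{1/4}]$ and tends to $1$ as $k\to\infty$. Fix $k$ so large that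
\[
\nu^{-1}>1-\eta\qquad\text{and}\qquad\operatorname{dist}(\nu^{-1}T_0,\mathcal{F}(E,Q))>\varepsilon,
\]
and let $T:X\to Y$ have $k$-th coordinate $\nu^{-1}R_\lambda$ and all other coordinates zero. Then $T$ is compact, $\|T\|=1$ and $\|T\xi_0\|=\nu^{-1}>1-\eta$.

\emph{The forced equation.} Suppose that $S=(S_j)_j\in\mathcal{K}(X,Y)$ and $\xi=(a,x)\in S_X$ satisfy $\|S\|=\|S\xi\|=1$, $\|\xi-\xi_0\|<1$ and $\varepsilon_0:=\|S-T\|<\varepsilon$. For $j\ne k$ we have $\|S_j\|\le\varepsilon_0<\frac12$, and $\|S_k^\infty\|\le\frac12+\varepsilon_0<1$; this is where $\varepsilon<\frac12$ enters. So the norm is attained in the $U$-component of $S_k$: $\|S_k^U\|\le1=\|S_k^U\xi\|$. Since $\|x\|\le\|\xi-\xi_0\|<1$ and $U$ is strictly convex, Lemma~\ref{lem:flat} gives $S_k^U(0,x')=0$ for all $x'\in Z$. Let $b,v,c,z$ be the parameters of $S_k$; by Lemma~\ref{lem:param} they are compositions of $S_k$ with bounded linear maps. Define $W:Z\to V$ by $Wx'=v(0,x')$. Then $W$ is compact because $S$ is, and the vanishing of $S_k^U$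 on $\{0\}\oplus Z$ means that
\[
c(0,x')=qWx'\qquad(x'\in Z).
\]

\emph{The contradiction.} The element $(S_k-\nu^{-1}R_\lambda)(0,x')$ of $Y_\lambda$ has norm at most $\varepsilon_0\|x'\|$, and its $c$-parameter is $c(0,x')-\nu^{-1}g_0x'$. By \eqref{eq:lower}, $\|c(0,x')-\nu^{-1}g_0x'\|\le\varepsilon_0\|x'\|$. Hence $\|qW-\nu^{-1}T_0\Sigma\|\le\varepsilon_0$, and Lemma~\ref{lem:nolift} gives $\operatorname{dist}(\nu^{-1}T_0,\mathcal{F}(E,Q))\le\varepsilon_0<\varepsilon$. This contradicts the choice of $k$. Theorem~\ref{thm:main} is proved, and with it the last assertion of Theorem~\ref{thm:positive}. \qed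

\begin{remark}[The noncompact correction]\label{rem:noncompact}
Let $\tilde g_0\in\mathcal{L}(X,V)$ be the lift of $(a,x)\mapsto g_0x$ from Lemma~\ref{lem:lift}, so $\|\tilde g_0\|\le2$, and let $S_k$ have parameters $b=a$, $v=\tilde g_0(a,x)$, $c=g_0x$, $z=0$. Then $S_k^U(a,x)=(a,0)$ and $\|S_k^\infty\|\le\frac12$, so $S_k$ has norm one and attains it at $\xi_0$. The difference $S_k-R_\lambda$ has the single nonzero parameter $v$, so its norm is $\max\{\frac\lambda8\|\tilde g_0\|,\lambda\|g_0\|\}\le\frac\lambda2$. This is the operator $S$ of Example~\ref{ex:model}, and $x\mapsto\tilde g_0(0,x)$ is not compact by Lemma~\ref{lem:nolift}.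
\end{remark}

\begin{remark}[The condition on the point is needed]\label{rem:location}
The operator $T$ is close to compact operators that attain their norm elsewhere. Let $\delta=\lambda^4/64$, so that $\nu\le1+\delta$. Take $z_1\in S_{F_1}$ and $f\in S_{F_1^*}$ with $f(z_1)=1$, and let $R'$ be obtained from $R_\lambda$ by replacing the parameter $b=a$ with $b=a+\delta f(x_1)$. Then $R'$ is compact, $\|R'-R_\lambda\|=\delta$, and $\nu\le1+\delta\le\|R'(1,\iota_1z_1)\|\le\|R'\|\le\nu+\delta$. In \eqref{eq:norm} the summands $n\ge2$ contribute at most $\nu$, so the supremum is attained for $n=1$, on the compact set $B_{\mathbb{K}}\times B_{F_1}$. Thus $R'/\|R'\|$ attains its norm, and it is within $\delta+(\|R'\|-\nu)\le2\delta$ of $\nu^{-1}R_\lambda$. Part (2) of Theorem~\ref{thm:main} therefore fails for this $T$, as soon as $2\delta<\varepsilon$, if the condition $\|\xi-\xi_0\|<1$ is dropped.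
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bollobas}
Bollob\'as, Bull. London Math. Soc. \textbf{2} (1970).

\bibitem{Problem}
\emph{Possible Lines of Research (Prague, February to April 2024)},
\texttt{https://sheldondantas.com/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2023/\allowbreak 12/\allowbreak POSSIBLE-LINES-OF-RESEARCH.pdf}

\end{thebibliography}
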